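# Reflectionless Jacobi matrices on a compact set form a torus

## 1. A circle of period-two matrices

A Jacobi matrix is a difference operator on $\ell^2(\mathbb Z)$,
$$(Ju)_n=a_nu_{n+1}+a_{n-1}u_{n-1}+b_nu_n,$$
with bounded coefficients $a_n\ge 0$, $b_n\in\mathbb R$. We start with a family simple enough to compute everything. Take $x,y>0$ and $v\in\mathbb R$ with
$$xy=2,\qquad x^2+y^2+v^2=5,\tag{1}$$
and let $a_{2k}=x$, $a_{2k+1}=y$, $b_n=(-1)^nv$. With $s=x-y$, (1) says that $v^2+s^2=1$ and $x,y=\frac12\big(\sqrt{s^2+8}\pm s\big)$. So the family is parametrized by the points $(v,s)$ of a circle.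

**The spectrum.** Send $u$ to the pair $\big(\sum_k u_{2k}e^{ik\theta},\sum_k u_{2k+1}e^{ik\theta}\big)$. Then $J$ becomes multiplication by
$$M_\theta=\begin{pmatrix} v&h\\ \bar h&-v\end{pmatrix},\qquad h=x+ye^{i\theta},\qquad |h|^2=x^2+y^2+4\cos\theta .$$
The eigenvalues of $M_\theta$ are $\pm\sqrt{v^2+|h|^2}=\pm\sqrt{5+4\cos\theta}$. So every matrix of the circle has spectrum
$$K=[-3,-1]\cup[1,3].$$

**The diagonal Green functions.** Let $g_n(z)=\langle\delta_n,(J-z)^{-1}\delta_n\rangle$. Since $\det(M_\theta-z)=z^2-5-4\cos\theta$, the diagonal entries of $(M_\theta-z)^{-1}$ are $-(z\pm v)/(z^2-5-4\cos\theta)$. The average of $1/(w-4\cos\theta)$ over $\theta$ is $1/\sqrt{w^2-16}$ (the branch that is $\sim w$ at infinity). With $w=z^2-5$ this gives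
$$g_n(z)=-\frac{z+(-1)^nv}{\sqrt{(z^2-1)(z^2-9)}} .$$
For $1<|t|<3$ the number under the root is negative, so $g_n(t+i0)$ is purely imaginary for every $n$. This property is called *being reflectionless on $K$*.

**One number per matrix.** The set $K$ has one gap, $(-1,1)$. Let $J_+$ be the restriction of $J$ to $\ell^2(\{1,2,\dots\})$ and $m_+(z)=\langle\delta_1,(J_+-z)^{-1}\delta_1\rangle$. We compute $m_+(0)$. If $u$ solves $Ju=zu$ and is square summable at $+\infty$, then $(J_+-z)u=-a_0u_0\delta_1$ on $\{1,2,\dots\}$, so $u_1=-a_0u_0\,m_+(z)$. At $z=0$ the recursion gives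
$$\begin{pmatrix}u_2\\u_3\end{pmatrix}=\begin{pmatrix}-x/y& v/y\\ v/y&-(y/x+v^2/2)\end{pmatrix}\begin{pmatrix}u_0\\u_1\end{pmatrix}.$$
The determinant is $1$, because $x/(2y)=1/y^2$. The trace is $-\frac12(x^2+y^2+v^2)=-\frac52$. So the eigenvalues are $-\frac12$ and $-2$. For $z$ near $0$ there is still exactly one eigenvalue inside the unit disc, and its eigenline depends analytically on $z$. So $m_+$ is meromorphic near $0$ and $m_+(0)$ is read off from the contracting eigenline. If $v\neq0$, the equation $u_2=-\frac12u_0$ says $vu_1=(x-\frac y2)u_0$, hence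
$$m_+(0)=-\frac{1-y/(2x)}{v}=\frac{y^2-4}{4v}.$$
If $v=0$, the matrix is diagonal. For $(x,y)=(1,2)$ the contracting line is $u_1=0$ and $m_+(0)=0$. For $(x,y)=(2,1)$ it is $u_0=0$ and $m_+(0)=\infty$.

Which values occur, and how often? Put $h=y^2\in[1,4]$. By (1), $v^2=5-h-4/h=(h-1)(4-h)/h$, so
$$m_+(0)^2=\frac{h(4-h)}{16(h-1)} .$$
The derivative of $\frac{4h-h^2}{h-1}$ has numerator $-h^2+2h-4=-(h-1)^2-3<0$. Hence $m_+(0)^2$ decreases strictly from $\infty$ to $0$ as $h$ runs from $1$ to $4$, and the sign of $m_+(0)$ is opposite to that of $v$. So $(v,s)\mapsto m_+(0)$ is a continuous bijection from the circle onto $\mathbb R\cup\{\infty\}$, which is again a circle. One gap has given one circle, and the value of $m_+$ at one point of the gap is a coordinate on it. What happens for other sets $K$, and in particular for sets with infinitely many gaps?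

## 2. The space $\mathcal R_0(K)$

Spaces of Jacobi matrices carry the metric
$$d(J,J')=\sum_{n=-\infty}^\infty2^{-|n|}\big(|a_n-a_n'|+|b_n-b_n'|\big).$$
On sets with uniformly bounded coefficients, convergence in $d$ is the same as convergence of each coefficient.

**Definition.** $J$ is *reflectionless* on a Borel set $S\subset\mathbb R$ if for every $n\in\mathbb Z$ we have $\operatorname{Re}g_n(t+i0)=0$ for Lebesgue almost every $t\in S$. For compact $K\subset\mathbb R$,
$$\mathcal R_0(K)=\{J: J\text{ is reflectionless on }K\text{ and }\sigma(J)\subseteq K\},$$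
with the topology of $d$.

Section 1 shows that for $K=[-3,-1]\cup[1,3]$ the set $\mathcal R_0(K)$ contains a circle.

**Definition.** A *torus* is a space $\mathbb T^N$ with $N\in\{0,1,2,\dots\}\cup\{\infty\}$. Here $\mathbb T$ is the circle, $\mathbb T^0$ is a point, and $\mathbb T^\infty$ is the countable product of circles with the product topology.

We take the following as given.

**Known fact.** If $K$ is a disjoint union of $N+1$ compact intervals, some of which may be single points but at least one of which has positive length, then $\mathcal R_0(K)$ is homeomorphic to $\mathbb T^N$.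

In Section 1 this shows that the circle is all of $\mathcal R_0(K)$: an injective continuous map from a circle into a space homeomorphic to a circle is onto.

The question is: *are there any compact sets $K\subset\mathbb R$ of positive Lebesgue measure for which $\mathcal R_0(K)$ is not homeomorphic to a torus?* We shall prove that there are none. For every compact $K$ with $|K|>0$, $\mathcal R_0(K)\cong\mathbb T^N$, where $N\in\{0,1,2,\dots\}\cup\{\infty\}$ is the number of *gaps* of $K$, that is, of bounded components of $\mathbb R\setminus K$. The homeomorphism is the one of Section 1: evaluate $m_+$ at one point of each gap. If there are infinitely many gaps, the points must be chosen with care. The full statement, with the condition on the points, is in Section 8.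

**Notation.** $K$ is compact, $|K|>0$, $A=\min K$, $B=\max K$. The gaps are $(\alpha_j,\beta_j)$, with $1\le j\le N$ (or $j\ge1$ if $N=\infty$), and $l_j=\beta_j-\alpha_j$, so $\sum_jl_j\le B-A$. We write $\mathbb P=\mathbb R\cup\{\infty\}=\mathbb{RP}^1\cong\mathbb T$; the class of a nonzero real vector $(X,Y)$ is $X/Y\in\mathbb P$.

## 3. Herglotz functions: arguments, jumps and masses

A *Herglotz function* is an analytic map $\mathbb C^+\to\mathbb C^+$. Examples are $z$, $-1/z$, $m_+$ and every $g_n$. If $S$ is Herglotz, so is $-1/S$. We recall four textbook facts.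

**(H1)** A Herglotz function has finite nonzero boundary values $S(t+i0)$ for a.e. $t$. Two Herglotz functions whose boundary values agree a.e. on a set of positive measure coincide.

**(H2)** Put $\xi_S(t)=\frac1\pi\arg S(t+i0)\in[0,1]$. Since $\operatorname{Im}\log S\in(0,\pi)$ is bounded, it is the Poisson integral of its boundary values $\pi\xi_S$, and
$$\log S(z)=\text{real constant}+\int\Big(\frac1{t-z}-\frac t{1+t^2}\Big)\xi_S(t)\,dt .$$
For $S=z$, $\xi_S=\chi_{(-\infty,0)}$. In general $\operatorname{Im}\int_E\frac{dt}{t-z}=\int_E\frac{y\,dt}{(t-x)^2+y^2}$ for $z=x+iy$, which is $\pi$ times the harmonic measure of $E$ seen from $z$.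

**(H3)** Suppose that $S$ is Herglotz and extends to a nonconstant meromorphic function, real on the axis, across an open interval. Then $S'>0$ at the regular points of the interval: near such a point $t_0$, $S(z)-S(t_0)\sim c(z-t_0)^k$ maps a small upper half-disc into $\mathbb C^+$ only if $k=1$ and $c>0$. Applied to $-1/S$, this shows that poles are simple with negative residue. So zeros and poles are simple, $\xi_S=1$ where $S<0$, $\xi_S=0$ where $S>0$, and $\xi_S$ jumps by $-1$ at a zero and by $+1$ at a pole. In a sum of two such functions poles do not cancel, because both residues are negative.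

**(H4)** If $S$ is Herglotz, analytic and real on the real axis outside a compact interval $I$, and $S(z)/z\to1$ at $\infty$, then
$$S(z)=z+c+\int\frac{d\rho(t)}{t-z},\qquad c\in\mathbb R,$$
with a finite positive measure $\rho$ on $I$. Moreover $\rho(\{t\})=\lim_{y\downarrow0}(-iy)S(t+iy)$, and $-\rho(\mathbb R)$ is the coefficient of $1/z$ at $\infty$.

*Example.* $S(z)=\frac{(z+3)(z-1)}{z}=z+2+\frac3{0-z}$ has one mass, $\rho(\{0\})=3$. Its argument function is $\xi_S=\chi_{(-\infty,-3)}+\chi_{(0,1)}$: it jumps down at the zeros $-3$ and $1$, and up at the pole $0$.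

## 4. The two half-line functions of a reflectionless matrix

**Lemma 1.** *If $J\in\mathcal R_0(K)$, then $a_n>0$ for all $n$.*

*Proof.* The purpose is to make sure that $J$ does not decouple, so that half-line functions determine it. Shifting the index preserves $\mathcal R_0(K)$, so suppose $a_0=0$. Then for $n\ge1$, $g_n$ is the Green function of $J_+$. Let $p=m_+=g_1$ and let $r$ be the $m$-function of $\{2,3,\dots\}$, so
$$-1/p=z-b_1+a_1^2r .$$
If $a_1=0$, then $g_1=1/(b_1-t)$ is real and nonzero on $K\setminus\{b_1\}$, a contradiction. So $a_1>0$. Now $\operatorname{Re}g_1=0$ a.e. on $K$, hence $\operatorname{Re}(1/g_1)=0$, that is, $\operatorname{Re}r=(b_1-t)/a_1^2$. At site $2$ the part of $J_+$ to the left is the single site $1$, so $-1/g_2=-1/r+a_1^2/(b_1-z)$, and $\operatorname{Re}g_2=0$ gives $\operatorname{Re}(1/r)=a_1^2/(b_1-t)$. Since $\operatorname{Re}(1/r)=\operatorname{Re}r/|r|^2$, we get $|r|^2=(b_1-t)^2/a_1^4=(\operatorname{Re}r)^2$, so $\operatorname{Im}r=0$. Then $-1/p=t-b_1+a_1^2\operatorname{Re}r=0$ a.e. on $K$. By (H1)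 this is impossible for the Herglotz function $-1/p$. $\square$

**Formulas.** Let $J\in\mathcal R_0(K)$ and put
$$p=m_+,\qquad \kappa=a_0^2>0,\qquad \mathcal N=z-b_0+a_{-1}^2m_-,\qquad H=\kappa p+\mathcal N,$$
where $m_-$ is the $m$-function of $\{-1,-2,\dots\}$, i.e. the diagonal Green function of that half-line operator at $-1$. For $z\in\mathbb C^+$ let $f_\pm$ be the solutions of $Jf=zf$ that are square summable at $\pm\infty$ with $f_\pm(0)=1$. As in Section 1, $f_+(1)=-a_0p$ and $f_-(-1)=-a_{-1}m_-$. The equation at $0$ then gives $a_0f_-(1)=z-b_0+a_{-1}^2m_-=\mathcal N$. So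
$$a_0\big(f_-(0)f_+(1)-f_-(1)f_+(0)\big)=-\kappa p-\mathcal N=-H ,$$
and since $a_n\big(f_-(n)f_+(n+1)-f_-(n+1)f_+(n)\big)$ does not depend on $n$, the matrix elements of $(J-z)^{-1}$ are $G_{mn}=-f_-(m)f_+(n)/H$ for $m\le n$. (Apply $J-z$ to the right side: off the diagonal one gets $0$, on the diagonal $-H/(-H)=1$.) In particular
$$G_{00}=g_0=-\frac1H,\quad G_{01}=\frac{a_0p}H,\quad G_{11}=g_1=\frac{p\,\mathcal N}H,\quad g_2=-\frac{f_+(2)f_-(2)}H.\tag{2}$$
The functions $p$, $\mathcal N$, $H$ are Herglotz. We shall use the pair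
$$p=m_+\qquad\text{and}\qquad q=-\mathcal N/\kappa .$$
Since $f_+(1)/f_+(0)=-a_0p$ and $f_-(1)/f_-(0)=-a_0q$, the functions $p$ and $q$ record the directions at the sites $0,1$ of the two solutions. Also $H/\kappa=p-q$. In Section 1 the eigenvalue $-2$ gives, for $v\ne0$, $q(0)=(y^2-1)/v$, whose sign is opposite to that of $p(0)=(y^2-4)/(4v)$.

**Lemma 2 (on $K$).** *For a.e. $t\in K$: $q=\bar p$ and $\operatorname{Im}p>0$.*

*Proof.* Let $u=\kappa p$ and $v=\mathcal N$ denote boundary values at $t\in K$ (which exist a.e.). From $\operatorname{Re}g_0=0$: $u+v=H\in i\mathbb R\setminus\{0\}$. From $g_1=uv/(\kappa H)$: $uv\in\mathbb R$. From $g_2$: $f_+(2)f_-(2)\in\mathbb R$. By the equation at site $1$, $a_1f(2)=(t-b_1)f(1)-a_0f(0)$, so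
$$a_1f_+(2)=-(t-b_1)\frac u{a_0}-a_0,\qquad a_1f_-(2)=(t-b_1)\frac v{a_0}-a_0,$$
$$a_1^2f_+(2)f_-(2)=-(t-b_1)^2\frac{uv}\kappa+(t-b_1)(u-v)+\kappa .$$
Everything here except $u-v$ is known to be real, so $\operatorname{Im}u=\operatorname{Im}v$ for $t\ne b_1$. With $\operatorname{Re}(u+v)=0$ this gives $u=-\bar v$, which is $q=-v/\kappa=\bar u/\kappa=\bar p$. Finally $u+v=2i\operatorname{Im}u\ne0$ and $\operatorname{Im}u\ge0$ give $\operatorname{Im}u>0$. $\square$

**Lemma 3 (off $K$).** *In $\mathbb R\setminus K$ the functions $p,q,H$ are real meromorphic, $H$ has no zeros, and $p(t)\ne q(t)$ as elements of $\mathbb P$ for all $t\in\mathbb R\setminus K$. Outside $[A,B]$, $p$ and $q$ have no poles, $H>0$ on $(B,\infty)$ and $H<0$ on $(-\infty,A)$. At infinity $p=-\frac1z+O(z^{-2})$ and $q=-\frac z\kappa+O(1)$.*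

*Proof.* Since $\sigma(J)\subseteq K$, the $G_{mn}$ are analytic off $K$ and real on $\mathbb R\setminus K$. By (2), $p=-G_{01}/(a_0G_{00})$, $H=-1/G_{00}$ and $\mathcal N=H-\kappa p$ are real meromorphic there, and a zero of $H$ would be a pole of $G_{00}$. So $H$ has no zeros. At a common pole of $p$ and $\mathcal N$, the sum $\kappa p+\mathcal N$ would have a simple pole by (H3), so $g_1=p\mathcal N/(\kappa p+\mathcal N)$ would have a pole off $\sigma(J)$. So there are no common poles. If $p(t)=q(t)$ in $\mathbb P$, then either both are $\infty$, a common pole of $p$ and $\mathcal N$, or both are finite and $H(t)=\kappa(p-q)(t)=0$. Both are excluded.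

The half-line operators are compressions of $J$, so their spectra lie in $[A,B]$; hence $p$ and $\mathcal N$ have no poles outside $[A,B]$. So $H$ has neither zeros nor poles there, and $H\sim z$ at infinity gives the signs. The expansions follow from $m_\pm=-\frac1z+O(z^{-2})$. $\square$

## 5. Values in the gaps: continuity and compactness

Fix $t_j\in(\alpha_j,\beta_j)$ for each $j$ and let $F_j(J)=m_+(t_j;J)\in\mathbb P$, which makes sense by Lemma 3. Put $F=(F_j)_j$.

**Lemma 4.** *Suppose $J_k\to J$ in $d$, where each $J_k$ and $J$ belongs to a space $\mathcal R_0(\cdot)$ of some compact set of positive measure, the norms are uniformly bounded, and $\operatorname{dist}(t_j,\sigma(J_k))\ge\delta$, $\operatorname{dist}(t_j,\sigma(J))\ge\delta$ for some $\delta>0$. Then $F_j(J_k)\to F_j(J)$ in $\mathbb P$.*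

*Proof.* The point is to express $F_j$ by the resolvent of the whole-line operator, without dividing by zero. By (2), $1-a_0G_{01}=\mathcal N/H$, hence
$$p=-\frac{G_{01}}{a_0G_{00}}=\frac{G_{11}}{1-a_0G_{01}},\qquad G_{01}(1-a_0G_{01})+a_0G_{00}G_{11}=0 .$$
At $t_j$ consider the real vectors $(G_{01},-a_0G_{00})$ and $(G_{11},1-a_0G_{01})$. They do not both vanish: if $G_{01}=0$, the second is $(G_{11},1)$. The second identity says that they are proportional when both are nonzero. So $F_j(J)$ is the class of either nonzero vector.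

For $u\in\ell^2$ we have $(J-J_k)u\to0$: this is clear for finitely supported $u$ and extends by the uniform bound on the norms. Therefore
$$(J_k-t_j)^{-1}-(J-t_j)^{-1}=(J_k-t_j)^{-1}(J-J_k)(J-t_j)^{-1}\to0\quad\text{strongly},$$
because $\|(J_k-t_j)^{-1}\|\le1/\delta$. So both vectors converge, and a vector that is nonzero for $J$ is nonzero for $J_k$ with $k$ large. $\square$

**Lemma 5 (compactness).** *Let $K_1\supseteq K_2\supseteq\cdots$ be compact with $\bigcap_nK_n=K$, and let $J_n\in\mathcal R_0(K_n)$. Then a subsequence converges in $d$, and every limit $J$ of a subsequence lies in $\mathcal R_0(K)$. In particular, $\mathcal R_0(K)$ is compact.*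

*Proof.* Since $\|J_n\|\le\max_{K_1}|t|$, the coefficients are uniformly bounded, and a diagonal argument gives a subsequence whose coefficients all converge. Pass to a convergent subsequence with limit $J$.

*The spectrum.* Let $\lambda\in\mathbb R\setminus K$. By compactness there is $\delta>0$ with $(\lambda-\delta,\lambda+\delta)\cap K_n=\emptyset$ for all large $n$, so $\|(J_n-\lambda)u\|\ge\delta\|u\|$. For finitely supported $u$ we pass to the limit and get the same for $J$, and then for all $u$ by density. As $J$ is self-adjoint, $\lambda\notin\sigma(J)$.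

*Reflectionlessness.* Boundary values do not behave well under limits, so we pass through the argument. Fix a site. Let $g^{(n)},g$ be the Green functions there and $\xi^{(n)},\xi$ their argument functions. The resolvent identity of Lemma 4, now at $z\in\mathbb C^+$, gives $g^{(n)}(z)\to g(z)$. So by (H2)
$$\int\frac{y\,\xi^{(n)}(t)\,dt}{(t-x)^2+y^2}=\arg g^{(n)}(x+iy)\longrightarrow\arg g(x+iy)=\int\frac{y\,\xi(t)\,dt}{(t-x)^2+y^2} .$$
The Poisson kernels span a dense subspace of $L^1(\mathbb R)$: a function in $L^\infty$ annihilating all of them has zero Poisson integral, so it vanishes a.e. Since $0\le\xi^{(n)}\le1$, it follows that $\xi^{(n)}\to\xi$ weak-$*$ in $L^\infty$. Now $\xi^{(n)}=\frac12$ a.e. on $K_n\supseteq K$. Hence $\xi=\frac12$ a.e. on $K$, i.e. $\operatorname{Re}g=0$ a.e. on $K$. $\square$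

**What exhaustion alone gives.** Suppose $N=\infty$. Put $K_n=[A,B]\setminus\bigcup_{j\le n}(\alpha_j,\beta_j)$, a finite union of intervals to which the known fact applies. If for each $n$ we can prescribe $F_1,\dots,F_n$ on $\mathcal R_0(K_n)$, then Lemmas 4 and 5 let us prescribe all $F_j$ on $\mathcal R_0(K)$ by a limit. So being *onto* survives the limit. Being *one-to-one* does not survive automatically: that each $\mathcal R_0(K_n)\to\mathbb P^n$ is injective says nothing about two matrices in $\mathcal R_0(K)$ with the same values. Injectivity is where the work lies.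

## 6. Two matrices with equal gap values: a cross-ratio

Let $J,\tilde J\in\mathcal R_0(K)$ with $F(J)=F(\tilde J)$, and let $p,q,\kappa,H$ and $\tilde p,\tilde q,\tilde\kappa,\tilde H$ be their functions. We compare them through the cross-ratio
$$T=\frac{(p-\tilde q)(\tilde p-q)}{(p-q)(\tilde p-\tilde q)},\qquad 1-T=\frac{(p-\tilde p)(q-\tilde q)}{(p-q)(\tilde p-\tilde q)} .\tag{3}$$
The second identity follows from $(p-q)(\tilde p-\tilde q)-(p-\tilde q)(\tilde p-q)=(p-\tilde p)(q-\tilde q)$. The aim is to show $T\equiv1$. Each of the four factors in $T$,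
$$S_1=p-\tilde q=p+\tilde{\mathcal N}/\tilde\kappa,\quad S_2=\tilde p-q=\tilde p+\mathcal N/\kappa,\quad p-q=H/\kappa,\quad \tilde p-\tilde q=\tilde H/\tilde\kappa,$$
is Herglotz and asymptotic to a positive multiple of $z$. By Lemma 3, $T$ is analytic near $\infty$, $p-\tilde p=O(z^{-2})$, $q-\tilde q=O(z)$, and the denominator is $\sim z^2/(\kappa\tilde\kappa)$. So
$$1-T=O(z^{-3})\qquad(z\to\infty).\tag{4}$$

**Lemma 6.** *There is a compactly supported function $n$ with*
$$T(z)=\exp\int\frac{n(t)\,dt}{t-z}\tag{5}$$
*such that $n=0$ a.e. on $K$, and in each gap there are $\alpha_j\le\zeta_j\le\zeta_j'\le\beta_j$ with*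
$$n=1\text{ on }(\alpha_j,\zeta_j),\quad n=0\text{ on }(\zeta_j,\zeta_j'),\quad n=-1\text{ on }(\zeta_j',\beta_j).$$
*Further $n=\chi_{(B,s)}$ on $(B,\infty)$ for some $s\in[B,\infty)$, and $n=-\chi_{(s',A)}$ on $(-\infty,A)$ for some $s'\in(-\infty,A]$. In $\mathbb R\setminus K$, $T$ is real analytic, its zeros are exactly the jump points of $n$, and $T=(-1)^n|T|\ne0$ at all other points.*

*Proof.* **The exponent.** Let $n=\xi_{S_1}+\xi_{S_2}-\xi_H-\xi_{\tilde H}$. All four argument functions are $0$ near $+\infty$ and $1$ near $-\infty$, so $n$ has compact support. Adding the formulas (H2), the terms $\int\frac{t}{1+t^2}n\,dt$ are finite real constants, so $T=C\exp\int\frac{n\,dt}{t-z}$ with $C>0$. By (4), $T(\infty)=1$, so $C=1$.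

**On $K$.** Here we use that $J,\tilde J$ are reflectionless. By Lemma 2, $q=\bar p$ and $\tilde q=\bar{\tilde p}$ a.e. on $K$. So $p-q=2i\operatorname{Im}p$ and $\tilde p-\tilde q=2i\operatorname{Im}\tilde p$, whence $\xi_H=\xi_{\tilde H}=\frac12$. Also $S_2=\tilde p-\bar p=-\overline{(p-\bar{\tilde p})}=-\overline{S_1}$, whence $\xi_{S_1}+\xi_{S_2}=1$. Thus $n=0$.

**Jumps off $K$.** In a component of $\mathbb R\setminus K$ all four functions are nonconstant real meromorphic, so (H3) applies. At a given point let $\pi_p\in\{0,1\}$ indicate whether $p$ has a pole there, and similarly $\pi_q,\pi_{\tilde p},\pi_{\tilde q}$. By Lemma 3, $\pi_p+\pi_q\le1$ and $\pi_{\tilde p}+\pi_{\tilde q}\le1$; so $H$ and $\tilde H$ have $\pi_p+\pi_q$ and $\pi_{\tilde p}+\pi_{\tilde q}$ poles there, and no zeros. Poles do not cancel in $S_1$ and $S_2$, so these have $\max(\pi_p,\pi_{\tilde q})$ and $\max(\pi_q,\pi_{\tilde p})$ poles, and possibly zeros, which only push $n$ down. Hence the jump of $n$ is at most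
$$\max(\pi_p,\pi_{\tilde q})+\max(\pi_q,\pi_{\tilde p})-\pi_p-\pi_q-\pi_{\tilde p}-\pi_{\tilde q}\le0 .$$
So $n$ is nonincreasing. By (H3) each $\xi$ jumps by minus the order of its function, so the jump of $n$ is $-\operatorname{ord}T$. Therefore $\operatorname{ord}T\ge0$ everywhere: $T$ is analytic, with zeros exactly at the jumps. At other points the sign of $T$ is $(-1)^n$.

**The values of $n$.** Off a discrete set, all four $\xi$'s are $0$ or $1$, so $n\in\{-2,\dots,2\}$. If $n=2$, then $p<\tilde q$, $\tilde p<q$, $p>q$, $\tilde p>\tilde q$, i.e. $p<\tilde q<\tilde p<q<p$. If $n=-2$, then $p>\tilde q$, $\tilde p>q$, $p<q$, $\tilde p<\tilde q$, i.e. $\tilde q<p<q<\tilde p<\tilde q$. Both are impossible. So $n$ is nonincreasing with values in $\{-1,0,1\}$, which is the claimed form in a gap. On $(B,\infty)$, $\xi_H=\xi_{\tilde H}=0$ by Lemma 3, so $n\ge0$, and $n$ vanishes near $\infty$: $n=\chi_{(B,s)}$. On $(-\infty,A)$, $\xi_H=\xi_{\tilde H}=1$, so $n\le0$, and $n$ vanishes near $-\infty$: $n=-\chi_{(s',A)}$. $\square$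

**Lemma 7.** *$T(t_j)=1$ and $\zeta_j<t_j<\zeta_j'$ for every $j$.*

*Proof.* This is where $F(J)=F(\tilde J)$ enters: $p(t_j)=\tilde p(t_j)$ in $\mathbb P$, while $p\ne q$ and $\tilde p\ne\tilde q$ in $\mathbb P$ at $t_j$. We let $t\to t_j$ in (3).

- All values finite: substitute $\tilde p=p$; the factors $p-q$ and $p-\tilde q$ are nonzero and cancel.
- $p=\tilde p=\infty$: then $q,\tilde q$ are finite, and $\frac{p-\tilde q}{p-q}\to1$, $\frac{\tilde p-q}{\tilde p-\tilde q}\to1$.
- $p=\tilde p$ finite, $q=\infty$: $\frac{\tilde p-q}{p-q}\to1$, and $\frac{p-\tilde q}{\tilde p-\tilde q}\to1$ whether or not $\tilde q=\infty$.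
- $p=\tilde p$ finite, $\tilde q=\infty$: the same with the roles exchanged.

So $T(t_j)=1>0$. By Lemma 6, $t_j$ is not a jump point and $(-1)^n=1$ near $t_j$, so $n=0$ near $t_j$. $\square$

## 7. Counting zeros of $T-1$

For finite $N$ the obvious plan is to count. Evaluating (5) gives
$$T=\frac{(z-s')(z-s)\prod_j(z-\zeta_j)(z-\zeta_j')}{(z-A)(z-B)\prod_j(z-\alpha_j)(z-\beta_j)}=:\frac RQ ,$$
with $R,Q$ monic of degree $2N+2$. By (4), $\deg(R-Q)\le 2N-1$, and $R-Q$ vanishes at $t_1,\dots,t_N$. For $N=0$ this gives $R=Q$ and we are done. But for $N\ge1$ we have $2N-1\ge N$, so a nonzero $R-Q$ is still allowed: the count falls short. For infinitely many gaps there is not even a degree to count.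

The count ignores signs. See what they do for $N=1$, with $A<\alpha<\beta<B$ and $t=t_1$. Here $R-Q=k(z-t)$ with a constant $k$, so $T-1=k(z-t)/Q$. Suppose $k\ne0$. As $Q$ has simple zeros at $\alpha,\beta$ and none in between, $T$ tends to infinity at both ends of the gap, and with *opposite* signs, because $z-t$ changes sign in the gap and $Q$ does not. But $T$ can be infinite at $\alpha$ only if $\zeta>\alpha$, and then $n=1$ next to $\alpha$, so $T\to-\infty$ there. It can be infinite at $\beta$ only if $\zeta'<\beta$, and then $n=-1$ next to $\beta$, so again $T\to-\infty$. The signs are *equal*. This contradiction shows $k=0$.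

So the missing information is the sign pattern of $n$: in each gap it goes down $1,0,-1$, and $t_j$ sits in the zero stretch. We need a device that uses all these signs at once, for any number of gaps. Positivity of measures will be that device. The function $T$ itself is not Herglotz, since $n$ takes the value $-1$. But $t_j$ lies in the zero stretch, so if we add $1$ to $n$ on $(t_j,\beta_j)$, the result takes only the values $0$ and $1$: the value $-1$ is repaired, and the value $1$ to the left of $t_j$ is untouched. Adding to $n$ means multiplying $T$ by a fixed function, one that depends on the points $t_j$ but not on $J,\tilde J$.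

## 8. The comparison function $f_2$ and condition (C)

Given $t_j\in(\alpha_j,\beta_j)$ for each $j$, define
$$f_2(z)=(z-A)\exp\Big(\sum_j\int_{t_j}^{\beta_j}\frac{dt}{t-z}\Big)=(z-A)\prod_j\frac{\beta_j-z}{t_j-z}.\tag{6}$$
If $\operatorname{dist}(z,\bigcup_j[t_j,\beta_j])\ge\delta$, the $j$-th integral is at most $l_j/\delta$ in modulus, so the sum converges locally uniformly off the closure of $\bigcup_j[t_j,\beta_j]$. In $\mathbb C^+$, $\arg f_2$ is $\pi$ times the harmonic measure of $(-\infty,A)\cup\bigcup_j(t_j,\beta_j)$. It lies strictly between $0$ and $\pi$, because this set has positive measure and misses $(B,\infty)$. So $f_2$ is Herglotz. It is analytic and real on $\mathbb R\setminus[A,B]$ and $f_2(z)/z\to1$. By (H4),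
$$f_2=z+c_2+\int\frac{d\rho_2(t)}{t-z},\qquad\rho_2\ge0\text{ finite on }[A,B].$$
The condition on the points is that $\rho_2$ lives on them alone:
$$\textbf{(C)}\qquad\rho_2(\mathbb R\setminus\{t_j\}_j)=0 .$$

*Example.* For $K=[-3,-1]\cup[1,3]$ and $t_1=0$, $f_2=(z+3)\frac{1-z}{-z}$ is the example of Section 3, with $\rho_2=3\delta_0$; (C) holds.

*Example where (C) fails.* Let $K=[-1,0]\cup\{2^{-j}:j\ge0\}$, with gaps $(2^{-j},2^{1-j})$, $j\ge1$, and $A=-1$. Take $t_j=2^{-j}(1+4^{-j})$, close to the left ends. Since $\prod_{j\le n}(2^{1-j}-z)=\frac{1-z}{2^{-n}-z}\prod_{j\le n}(2^{-j}-z)$, letting $n\to\infty$ we get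
$$f_2(z)=\frac{z^2-1}{z}\,P(z),\qquad P(z)=\prod_{j\ge1}\frac{2^{-j}-z}{t_j-z}.$$
For $z=iy$, each factor of $P$ differs from $1$ by at most $8^{-j}/t_j\le4^{-j}$, uniformly in $y>0$. So $P(iy)\to\prod_j(1+4^{-j})^{-1}>0$ as $y\downarrow0$. Hence $\rho_2(\{0\})=\lim_{y\downarrow0}(-iy)f_2(iy)=\lim_{y\downarrow0}(1+y^2)P(iy)>0$. The point $0$ is none of the $t_j$, so (C) fails. (We claim nothing about $F$ for this choice.)

So the points have to be chosen. Here is the full statement.

**Theorem.** Let $K\subset\mathbb R$ be compact with $|K|>0$, and let $N\in\{0,1,2,\dots\}\cup\{\infty\}$ be the number of its gaps.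

1. Points $t_j\in(\alpha_j,\beta_j)$ satisfying (C) exist. If $N<\infty$, every choice satisfies (C).
2. If (C) holds, then $F:\mathcal R_0(K)\to\mathbb P^N$, $F(J)=(m_+(t_j;J))_j$, is a (well-defined) homeomorphism. Thus $\mathcal R_0(K)\cong\mathbb T^N$.
3. $\mathcal R_0(K)\cong\mathcal R_0(K')$ if and only if $K,K'$ (both compact, of positive measure) have the same number of gaps.

In particular, there is no compact $K\subset\mathbb R$ of positive measure for which $\mathcal R_0(K)$ is not homeomorphic to a torus. The only input about $\mathcal R_0$ is the known fact of Section 2.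

## 9. Points near the right ends of the gaps satisfy (C)

We prove part 1. If $N<\infty$, then $f_2$ is a rational function whose only finite poles are the $t_j$, so (C) holds.

Let $N=\infty$. Mass can leak off the points only through the infinite product, so we make the late factors nearly $1$ at the early points. Set
$$t_j=\beta_j-\varepsilon_j,\qquad 0<\varepsilon_j\le\tfrac12\,4^{-j}\min_{k\le j}l_k .$$
In particular $t_j-\alpha_j\ge l_j/2$.

**Step 1: the total mass is a limit of finite sums.** Let
$$f_2^{(n)}=(z-A)\prod_{j\le n}\frac{\beta_j-z}{t_j-z}=z+c^{(n)}+\sum_{j\le n}\frac{w_j^{(n)}}{t_j-z},\qquad W_n=\sum_{j\le n}w_j^{(n)} .$$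
As for $f_2$, this function is Herglotz, so $w_j^{(n)}\ge0$. On a large circle $f_2^{(n)}\to f_2$ uniformly, because the tail of the sum in (6) is at most $\sum_{i>n}l_i/\delta$. So the coefficients of $1/z$ converge: $W_n\to\rho_2(\mathbb R)$.

**Step 2: late factors at early points.** Let $i>n\ge j$. If gap $i$ lies to the right of gap $j$, then $t_j<\beta_j\le\alpha_i$, so $t_i-t_j\ge t_i-\alpha_i\ge l_i/2$. If it lies to the left, then $t_i<\beta_i\le\alpha_j$, so $t_j-t_i\ge t_j-\alpha_j\ge l_j/2$. Hence
$$\Big|\frac{\beta_i-t_j}{t_i-t_j}-1\Big|=\frac{\varepsilon_i}{|t_i-t_j|}\le\frac{2\varepsilon_i}{\min(l_i,l_j)}\le4^{-i},$$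
where the last inequality uses $i,j\le i$ in the choice of $\varepsilon_i$.

**Step 3: almost all mass sits on the points.** For $i>n\ge j$ the intervals $[t_i,\beta_i]$ do not meet $(\alpha_j,\beta_j)$. So $\sum_{i>n}\int_{t_i}^{\beta_i}\frac{dt}{t-z}$ converges uniformly on compact subsets of $\mathbb C\setminus(\mathbb R\setminus(\alpha_j,\beta_j))$, and the tail product $\prod_{i>n}\frac{\beta_i-z}{t_i-z}$ is analytic near $t_j$. As $f_2$ is $f_2^{(n)}$ times this tail, (H4) gives, for $j\le n$,
$$\rho_2(\{t_j\})=w_j^{(n)}\prod_{i>n}\frac{\beta_i-t_j}{t_i-t_j}\ge w_j^{(n)}\prod_{i>n}(1-4^{-i})\ge(1-4^{-n})\,w_j^{(n)} .$$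
The last step uses $\prod_{i>n}(1-4^{-i})\ge1-\sum_{i>n}4^{-i}=1-\frac134^{-n}$. Summing over $j\le n$,
$$\rho_2(\{t_j\}_j)\ge(1-4^{-n})W_n\to\rho_2(\mathbb R).$$
So (C) holds. This proves part 1. $\square$

## 10. Equal mass leaves no room: $F$ is injective under (C)

Assume (C), and let $J,\tilde J\in\mathcal R_0(K)$ with $F(J)=F(\tilde J)$. We use $T$ and $n$ from Section 6.

**Step 1: $f_1:=Tf_2$ is Herglotz.** This turns the sign pattern of $n$ into positivity. We have
$$(z-A)\exp\Big(-\int_{s'}^A\frac{dt}{t-z}\Big)=(z-A)\frac{s'-z}{A-z}=z-s',$$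
so by (5), (6) and Lemma 6
$$f_1(z)=(z-s')\exp\int\frac{\chi(t)\,dt}{t-z},\qquad\chi=\chi_{(B,s)}+\sum_j\big(n\chi_{(\alpha_j,\beta_j)}+\chi_{(t_j,\beta_j)}\big).$$
By Lemma 7, $\zeta_j<t_j<\zeta_j'$, so on gap $j$, a.e.,
$$n+\chi_{(t_j,\beta_j)}=\chi_{(\alpha_j,\zeta_j)}+\chi_{(t_j,\zeta_j')}\in\{0,1\}.$$
So $\chi$ is a.e. the characteristic function of a bounded set $E$ contained in $(A,s)$ (in $(A,B)$ if $s=B$), hence disjoint from $(-\infty,s')$. In $\mathbb C^+$, $\arg f_1$ is $\pi$ times the harmonic measure of $(-\infty,s')\cup E$, which lies in $(0,\pi)$. Thus $f_1$ is Herglotz. It is analytic and real on the real axis outside $[s',s]$, and $f_1/z\to1$ because $T\to1$. By (H4),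
$$f_1=z+c_1+\int\frac{d\rho_1(t)}{t-z},\qquad\rho_1\ge0\text{ finite, compactly supported}.$$

**Step 2: the two measures have the same total mass.** By (4), $f_1-f_2=f_2(T-1)=O(z\cdot z^{-3})=O(z^{-2})$. So the constant terms and the coefficients of $1/z$ agree: $c_1=c_2$ and $\rho_1(\mathbb R)=\rho_2(\mathbb R)$.

**Step 3: they have the same masses at the $t_j$.** $T$ is analytic at $t_j$ with $T(t_j)=1$, so
$$\rho_1(\{t_j\})=\lim_{y\downarrow0}(-iy)\,T(t_j+iy)f_2(t_j+iy)=\rho_2(\{t_j\})\quad\text{for all }j.$$

**Step 4: they are equal.** This is the only place where (C) is used: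
$$\rho_1\ \ge\ \rho_1|_{\{t_j\}_j}=\rho_2|_{\{t_j\}_j}=\rho_2 .$$
So $\rho_1-\rho_2$ is a positive measure, and by Step 2 its total mass is $0$. Thus $\rho_1=\rho_2$, $f_1=f_2$ and $T\equiv1$.

**Step 5: the matrices are equal.** By (3), $(p-\tilde p)(q-\tilde q)\equiv0$ on $\mathbb C^+$, so $p\equiv\tilde p$ or $q\equiv\tilde q$. By Lemma 2, $q=\bar p$ and $\tilde q=\bar{\tilde p}$ a.e. on $K$, and $|K|>0$. So each identity implies the other, by (H1) applied to $p,\tilde p$ or to $-q,-\tilde q$. Hence
$$m_+=\tilde m_+,\qquad\mathcal N/\kappa=\tilde{\mathcal N}/\tilde\kappa .$$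
Since $\mathcal N=z-b_0-a_{-1}^2/z+O(z^{-2})$, comparing the coefficients of $z$ gives $\kappa=\tilde\kappa$, hence equal $a_0$. Then $\mathcal N=\tilde{\mathcal N}$, which gives equal $b_0$, equal $a_{-1}$ and, as $a_{-1}>0$ by Lemma 1, equal $m_-$. The remaining coefficients follow recursively: in $-1/m_+=z-b_1+a_1^2r$ with $r=-1/z+O(z^{-2})$ the $m$-function of $\{2,3,\dots\}$, the constant term gives $b_1$, the next one gives $a_1$, and then, as $a_1>0$, $r$ is known and the step repeats. The same works for $m_-$. So $J=\tilde J$, and $F$ is injective. $\square$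

For $N=0$ the argument reads: $f_2=z-A$, $\rho_2=0$, so $\rho_1$ has mass zero, and $\mathcal R_0(K)$ has at most one point.

## 11. $F$ is onto, and a homeomorphism

**Finite $N$.** The set $K=[A,B]\setminus\bigcup_{j\le N}(\alpha_j,\beta_j)$ is a disjoint union of $N+1$ compact intervals (possibly points), at least one of positive length because $|K|>0$. So $\mathcal R_0(K)\cong\mathbb T^N$ by the known fact. Take any $t_j\in(\alpha_j,\beta_j)$; (C) is automatic. By Lemma 4 (with $\delta=\operatorname{dist}(t_j,K)$) and Section 10, $F:\mathcal R_0(K)\to\mathbb P^N\cong\mathbb T^N$ is continuous and injective between spaces that are manifolds of the same dimension $N$. By invariance of domain its image is open. The image is also compact and nonempty, and $\mathbb T^N$ is connected. So $F$ is onto; for $N=0$ this is trivial.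

**Infinite $N$.** Fix $(t_j)$ satisfying (C). Given $w\in\mathbb P^{\mathbb N}$, we build a preimage by exhaustion. Let
$$K_n=[A,B]\setminus\bigcup_{j\le n}(\alpha_j,\beta_j)\supseteq K .$$
This set has exactly $n$ gaps and positive measure, the $K_n$ decrease, and $\bigcap_nK_n=K$. By the finite case for $K_n$ and $t_1,\dots,t_n$, there is $J_n\in\mathcal R_0(K_n)$ with $F_j(J_n)=w_j$ for $j\le n$. By Lemma 5 a subsequence converges to some $J\in\mathcal R_0(K)$. For $n\ge j$, both $\operatorname{dist}(t_j,\sigma(J_n))$ and $\operatorname{dist}(t_j,\sigma(J))$ are at least $\min(t_j-\alpha_j,\beta_j-t_j)>0$, and the norms are bounded by $\max(|A|,|B|)$. So Lemma 4 gives $F_j(J)=w_j$ for every $j$. Thus $F$ is onto. It is injective by Section 10 and continuous by Lemma 4, since convergence in $\mathbb P^{\mathbb N}$ is convergence of each coordinate.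

**Homeomorphism.** In all cases $F$ is a continuous bijection from the compact space $\mathcal R_0(K)$ (Lemma 5) onto the Hausdorff space $\mathbb P^N\cong\mathbb T^N$. Such a map is a homeomorphism. This proves part 2. $\square$

## 12. The number of gaps is a topological invariant

We prove part 3. If $K$ and $K'$ have the same number $N$ of gaps, both spaces are homeomorphic to $\mathbb T^N$ by parts 1 and 2. Conversely, we need that tori with different $N$ are not homeomorphic. For $N<\infty$, $\pi_1(\mathbb T^N)=\mathbb Z^N$, and these groups have different ranks for different $N$. Further, $\pi_1(\mathbb T^\infty)=\mathbb Z^{\mathbb N}$ is uncountable, while each $\mathbb Z^N$ with $N<\infty$ is countable. So the fundamental group tells all the tori apart, and the Theorem is proved. $\blacksquare$
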